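# Nontrivial twisted sums of $c_0$ and $C(K)$ for nonseparable scattered $K$

Throughout, $K$ is a compact Hausdorff space and $C(K)$ is the Banach space of continuous real functions on $K$ with the supremum norm. The question concerns Banach spaces $Z$ that contain a copy of $c_0$ with quotient $C(K)$: must the copy of $c_0$ be complemented? We start with a space $K$ for which a "no" can be produced with bare hands.

## 1. One point at infinity: $K=A(\omega_1)$

Let $A(\omega_1)=\omega_1\cup\{\infty\}$ be the one-point compactification of the discrete set $\omega_1$. Every point $\alpha<\omega_1$ is isolated, and the neighborhoods of $\infty$ are the sets containing $\infty$ and all but finitely many points of $\omega_1$. So $f\in C(A(\omega_1))$ means that for each $\varepsilon>0$ only finitely many $\alpha$ satisfy $|f(\alpha)-f(\infty)|\ge\varepsilon$. The space is not separable, because a dense set contains every isolated point.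

**Definition (twisted sum).** A twisted sum of Banach spaces $Y$ and $X$ is a short exact sequence
$$0\longrightarrow Y\xrightarrow{\;J\;}Z\xrightarrow{\;S\;}X\longrightarrow 0$$
with $Z$ a Banach space and $J,S$ bounded linear. It is *trivial* if $J[Y]$ is complemented in $Z$, that is, if $J[Y]$ is the range of a bounded projection on $Z$.

The direct sum $Z=Y\oplus X$ is trivial. So is $0\to c_0\to c\to\mathbb R\to0$, where $c$ is the space of convergent sequences and $S$ is the limit: the constant sequences span a closed complement of $c_0$. Sobczyk's theorem says that every twisted sum of $c_0$ and a *separable* Banach space is trivial. This covers $C(K)$ for $K$ metrizable, so we have to use uncountability somewhere.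

Let $q:\ell_\infty\to\ell_\infty/c_0$ be the quotient map. For $u\in\ell_\infty$,
$$\|q(u)\|=\limsup_n|u(n)|. \tag{1}$$
Indeed, if $a\in c_0$ then $\|u-a\|\ge\limsup_n|u(n)-a(n)|=\limsup_n|u(n)|$. Conversely, given $\varepsilon>0$, changing finitely many coordinates of $u$ to $0$ (subtracting an element of $c_0$) brings its norm below $\limsup_n|u(n)|+\varepsilon$.

Two lemmas will serve us all through the lecture. The first turns the search for $Z$ into a search for an operator. We say that a bounded operator $T:X\to\ell_\infty/c_0$ *lifts* if $T=qL$ for some bounded linear $L:X\to\ell_\infty$.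

**Lemma 1 (pullback).** Let $T:X\to\ell_\infty/c_0$ be bounded and linear, and put
$$Z_T=\{(f,u)\in X\oplus_\infty\ell_\infty: Tf=q(u)\},\qquad J(a)=(0,a),\qquad S(f,u)=f .$$
Then $0\to c_0\xrightarrow{J}Z_T\xrightarrow{S}X\to0$ is a twisted sum of $c_0$ and $X$, and it is trivial if and only if $T$ lifts.

*Proof.* $Z_T$ is the kernel of the bounded map $(f,u)\mapsto Tf-q(u)$, so it is closed, hence a Banach space. $J$ is an isometric embedding into $Z_T$. $S$ is onto, since for $f\in X$ there is $u$ with $q(u)=Tf$. Finally $\ker S=\{(0,u):q(u)=0\}=J[c_0]$.

If $T=qL$, then $(f,u)\mapsto(0,u-Lf)$ maps $Z_T$ into $J[c_0]$, because $q(u-Lf)=Tf-Tf=0$, and it is the identity on $J[c_0]$. So it is a bounded projection onto $J[c_0]$.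

Conversely, let $P$ be a bounded projection of $Z_T$ onto $J[c_0]$. The restriction of $S$ to the closed subspace $\ker P$ is a bounded bijection onto $X$, since $\ker S=J[c_0]$ and $Z_T=J[c_0]\oplus\ker P$. By the open mapping theorem its inverse $R:X\to Z_T$ is bounded. As $SR$ is the identity, $R f=(f,Lf)$ with $L:X\to\ell_\infty$ bounded and linear, and $(f,Lf)\in Z_T$ says $qLf=Tf$. $\square$

The second lemma says that an operator into $\ell_\infty$ cannot see uncountably many "disjoint" functions.

**Lemma 2.** Let $(f_\alpha)_{\alpha<\omega_1}$ in $C(K)$ satisfy $\big\|\sum_{\alpha\in A}\epsilon_\alpha f_\alpha\big\|\le1$ for all finite $A\subset\omega_1$ and all signs $\epsilon_\alpha=\pm1$. If $L:C(K)\to\ell_\infty$ is bounded and linear, then $Lf_\alpha=0$ for all but countably many $\alpha$. Consequently, if $T:C(K)\to\ell_\infty/c_0$ lifts, then $Tf_\alpha=0$ for all but countably many $\alpha$.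

*Proof.* Let $\nu_n(f)=(Lf)(n)$, so $\nu_n\in C(K)^*$. For finite $A$ choose $\epsilon_\alpha$ so that $\epsilon_\alpha\nu_n(f_\alpha)=|\nu_n(f_\alpha)|$. Then
$$\sum_{\alpha\in A}|\nu_n(f_\alpha)|=\nu_n\Big(\sum_{\alpha\in A}\epsilon_\alpha f_\alpha\Big)\le\|\nu_n\| .$$
So for each $n$ and $k\ge 1$ only finitely many $\alpha$ have $|\nu_n(f_\alpha)|\ge1/k$, and only countably many have $\nu_n(f_\alpha)\ne0$. Taking the union over $n$, all but countably many $\alpha$ satisfy $(Lf_\alpha)(n)=0$ for every $n$. If $T=qL$, then $Tf_\alpha=0$ for these $\alpha$. $\square$

Now the easy case. Recall that an *almost disjoint* family consists of infinite subsets of a countable set with pairwise finite intersections. There is one of size $\omega_1$: on the countable set of finite $0$-$1$ sequences, attach to each infinite $0$-$1$ sequence the set of its initial segments. Two distinct infinite sequences share only finitely many initial segments, there are $2^{\omega}\ge\omega_1$ of them, and we keep $\omega_1$ of them.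

**Proposition 3.** There is a nontrivial twisted sum of $c_0$ and $C(A(\omega_1))$.

*Proof.* Let $\{A_\alpha:\alpha<\omega_1\}$ be an almost disjoint family of subsets of $\omega$. For finitely supported $v:\omega_1\to\mathbb R$ put $\Psi(v)=q\big(\sum_\alpha v(\alpha)1_{A_\alpha}\big)$. Off a finite set, each $n$ lies in at most one $A_\alpha$ with $\alpha\in\operatorname{supp}v$, and each $A_\alpha$ is infinite. So (1) gives $\|\Psi(v)\|=\max_\alpha|v(\alpha)|$. Thus $\Psi$ is a linear isometry on a dense subspace of $c_0(\omega_1)$ and extends to $c_0(\omega_1)$. For $f\in C(A(\omega_1))$ we have $v_f:=(f(\alpha)-f(\infty))_{\alpha<\omega_1}\in c_0(\omega_1)$. Let $Tf=\Psi(v_f)$, a bounded linear operator. Then $T(1_{\{\alpha\}})=q(1_{A_\alpha})\ne0$ for every $\alpha<\omega_1$. The functions $f_\alpha=1_{\{\alpha\}}$ satisfy the hypothesis of Lemma 2, so $T$ does not lift, and Lemma 1 gives the nontrivial twisted sum $Z_T$. $\square$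

## 2. What breaks on $[0,\omega_1]$

The space $A(\omega_1)$ is a nonseparable scattered compact space.

**Definition (scattered).** For a space $\mathcal X$ let $\mathcal X^{(0)}=\mathcal X$, let $\mathcal X^{(\alpha+1)}$ be $\mathcal X^{(\alpha)}$ without its isolated points, and let $\mathcal X^{(\lambda)}=\bigcap_{\alpha<\lambda}\mathcal X^{(\alpha)}$ for limit $\lambda$. These are the Cantor–Bendixson derivatives. $\mathcal X$ is *scattered* if $\mathcal X^{(\alpha)}=\emptyset$ for some ordinal $\alpha$.

A space is scattered if and only if every nonempty subspace has a relatively isolated point. If a nonempty $M\subset\mathcal X$ has none, then by induction $M\subset\mathcal X^{(\alpha)}$ for all $\alpha$: a point of $M$ isolated in $\mathcal X^{(\alpha)}\supset M$ would be isolated in $M$, and limits are clear. Conversely, if every nonempty subspace has an isolated point, the derivatives strictly decrease as long as they are nonempty, so they reach $\emptyset$.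

For example, $A(\omega_1)^{(1)}=\{\infty\}$ and $A(\omega_1)^{(2)}=\emptyset$. The ordinal interval $[0,\omega_1]$ with the order topology is compact and scattered: the least element $m$ of a nonempty set $M\subset[0,\omega_1]$ is isolated in $M$, since $[0,m]$ is open. It is not separable, since its isolated points include all $\alpha+1$ with $\alpha<\omega_1$. The interval $[0,1]$ has no isolated points and is not scattered.

Now the general question. Marciszewski and Plebanek (2018) proved under CH that every nonseparable scattered compact $K$ admits a nontrivial twisted sum of $c_0$ and $C(K)$. Under MA $+\neg$CH the same conclusion was announced by Correa for nonseparable scattered compact $K$ of weight smaller than $\mathfrak c$. The slides "Twisted sums of $c_0$ and $C(K)$" ask whether the statement holds in ZFC for all nonseparable scattered $K$. The answer is yes.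

**Theorem 4 (ZFC).** Let $K$ be a nonseparable scattered compact Hausdorff space. Then there is a nontrivial twisted sum of $c_0$ and $C(K)$.

Let us try to copy Proposition 3 for $K=[0,\omega_1]$, with $x_\alpha=\alpha+1$ as isolated points and $p=\omega_1$ in the role of $\infty$. For $f\in C(K)$ and $k\ge1$ there is $\gamma_k<\omega_1$ with $|f-f(p)|<1/k$ on $(\gamma_k,\omega_1]$. So $f=f(p)$ on $(\gamma,\omega_1]$, where $\gamma=\sup_k\gamma_k<\omega_1$, and the function
$$v_f(\alpha)=f(x_\alpha)-f(p)$$
has *countable* support. But it need not be in $c_0(\omega_1)$: for the continuous function $f=1_{[0,\omega]}$ we get $v_f=1_{\omega}$, equal to $1$ at infinitely many $\alpha$.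

So we need an operator on the larger space $\ell^c_\infty(\omega_1)$ of bounded functions $v:\omega_1\to\mathbb R$ with countable support, and the formula $q(\sum_\alpha v(\alpha)1_{A_\alpha})$ has lost its meaning. For one countable set of indices $\alpha<\beta$ there is a cure: remove finite sets from the $A_\alpha$ to make them disjoint, and let $g$ be the partial function from $\omega$ to $\beta$ that equals $\alpha$ on the trimmed $A_\alpha$. Then assign to $v$ the class of the sequence $n\mapsto v(g(n))$, with value $0$ where $g$ is undefined. The trouble is that this class depends on the trimming. Replace $\omega$ by $\omega\times\omega$, let $A_i=\{(i,j):j\in\omega\}$ for $i<\omega$, and compare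
$$g(i,j)=i\ \ (j\ge1),\qquad g'(i,j)=i\ \ (j\ge2).$$
Both trim each $A_i$ by finitely many points. For $v=1_\omega$ the two sequences differ by the indicator of $\{(i,1):i\in\omega\}$, which is not in $c_0$. There are uncountably many $\beta$, and the choices for different $\beta$ must be compatible if the result is to be well defined and linear.

How compatible? Exactly up to finite sets. Suppose $g,g'$ are partial functions from $\omega$ to $\beta$ such that for every bounded $v$ on $\beta$ the two sequences differ by an element of $c_0$. Then $g$ and $g'$ agree off a finite set. First, $v=1_\beta$ shows that their domains differ by a finite set. If both were defined and different at infinitely many $n$, there would be two cases. Either some value $\alpha$ is taken by one of them at infinitely many such $n$, and then $v=1_{\{\alpha\}}$ distinguishes them. Or each value is taken finitely often there, and we can pass to infinitely many $n$ for which all the values $g(n),g'(n)$ are pairwise distinct; then the indicator of these $g(n)$ distinguishes them. So for this kind of definition the following is precisely what we must construct: one function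 $g_\beta$ for each $\beta<\omega_1$, agreeing with each other modulo finite sets.

## 3. A coherent sequence of functions from subsets of $\omega$ to countable ordinals

We identify a partial function $g$ from $\omega$ to $\omega_1$ with its graph. Write $g=^{*}g'$ if $g\,\triangle\,g'$ is finite, and for an ordinal $\gamma$ put
$$g|\gamma=\{(n,\xi)\in g:\xi<\gamma\},$$
the part of $g$ with *values* below $\gamma$. Clearly $g=^{*}g'$ implies $g|\gamma=^{*}g'|\gamma$, and $(g|\gamma)|\alpha=g|\alpha$ for $\alpha\le\gamma$.

**Lemma 5 (ZFC).** There are $D_\beta\subset\omega$ and $g_\beta:D_\beta\to\beta$ $(\beta<\omega_1)$ such that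

(a) $\omega\setminus D_\beta$ is infinite;

(b) $g_\beta^{-1}(\alpha)$ is infinite for each $\alpha<\beta$;

(c) $g_\beta|\alpha=^{*}g_\alpha$ for all $\alpha<\beta$.

Conditions (b) and (c) are what we want. Condition (a) keeps the recursion alive: it leaves room for the next fiber. A first look at the limit $\beta=\omega$, on $\omega\times\omega$ in place of $\omega$: suppose $D_n=\{(i,j):i<n\}$ and $g_n(i,j)=i$. The union $\bigcup_n g_n$ has domain all of $\omega\times\omega$, and then an infinite fiber over $\omega$ could not be added at the next step. So we reserve an infinite set $P$ that meets every $D_n$ in a finite set, for instance $P=\{(i,0):i\in\omega\}$, and define $g_\omega(i,j)=i$ for $j\ge1$ only. Then $g_\omega|n$ differs from $g_n$ by the $n$ points $(i,0)$, $i<n$. In general the $g_{\beta_n}$ do not extend each other exactly, and we also have to repair finite disagreements.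

*Proof of Lemma 5.* By recursion on $\beta$. Let $D_0=g_0=\emptyset$.

**Successor step.** *Purpose: add an infinite fiber over $\beta$ and keep room.* Split $\omega\setminus D_\beta=A\sqcup B$ with $A,B$ infinite, and put $g_{\beta+1}=g_\beta\cup(A\times\{\beta\})$, with domain $D_{\beta+1}=D_\beta\cup A$. The complement of $D_{\beta+1}$ is $B$, so (a) holds. The fibers over $\alpha<\beta$ are those of $g_\beta$ and the fiber over $\beta$ is $A$, so (b) holds. Since $g_\beta$ takes values below $\beta$, $g_{\beta+1}|\beta=g_\beta$. For $\alpha<\beta$, $g_{\beta+1}|\alpha=g_\beta|\alpha=^{*}g_\alpha$. This is (c).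

**Limit step, part 1.** *Purpose: reserve an infinite set $P$ that is almost disjoint from all earlier domains along a cofinal sequence.* Choose $0=\beta_0<\beta_1<\cdots$ with supremum $\beta$. Let $m\le n$. By (c), $g_{\beta_n}|\beta_m=^{*}g_{\beta_m}$, so all but finitely many $k\in D_{\beta_m}$ belong to $D_{\beta_n}$; that is, $D_{\beta_m}\setminus D_{\beta_n}$ is finite. Hence $\bigcup_{m\le n}D_{\beta_m}$ differs from $D_{\beta_n}$ by a finite set, and its complement is infinite by (a). So we can choose one after the other distinct $k_0,k_1,\dots$ with
$$k_n\notin\bigcup_{m\le n}D_{\beta_m}.$$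
Let $P=\{k_n:n\in\omega\}$. If $i\ge m$ then $k_i\notin D_{\beta_m}$, so $P\cap D_{\beta_m}\subset\{k_i:i<m\}$ is finite.

**Limit step, part 2.** *Purpose: define $g_\beta$ by gluing pieces with disjoint domains and values in successive intervals.* For $n\ge1$ let
$$E_n=\{k\in D_{\beta_n}:g_{\beta_n}(k)\ge\beta_{n-1}\}\setminus\Big(P\cup\bigcup_{m<n}D_{\beta_m}\Big).$$
For $m<n$ we have $E_m\subset D_{\beta_m}$ while $E_n\cap D_{\beta_m}=\emptyset$, so the $E_n$ are pairwise disjoint. Put $D_\beta=\bigcup_{n\ge1}E_n$ and $g_\beta(k)=g_{\beta_n}(k)$ for $k\in E_n$. On $E_n$ the values of $g_\beta$ lie in $[\beta_{n-1},\beta_n)$, so $g_\beta$ maps into $\beta$. Since $P$ is infinite and $P\cap D_\beta=\emptyset$, (a) holds.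

**Limit step, part 3.** *Purpose: show that the deletions cost only finitely many points at each level, that is,*
$$g_\beta|\beta_n=^{*}g_{\beta_n}\quad\text{for all }n. \tag{2}$$
We use induction on $n$. For $n=0$ both sides are empty. Let $n\ge1$ and assume (2) for $n-1$. Because of the location of the values on the sets $E_m$,
$$g_\beta|\beta_n=(g_\beta|\beta_{n-1})\ \cup\ \{(k,g_{\beta_n}(k)):k\in E_n\}. \tag{3}$$
On the other hand, with $G=\{k\in D_{\beta_n}:g_{\beta_n}(k)\ge\beta_{n-1}\}$,
$$g_{\beta_n}=(g_{\beta_n}|\beta_{n-1})\ \cup\ \{(k,g_{\beta_n}(k)):k\in G\}. \tag{4}$$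
The first parts agree modulo a finite set, since $g_\beta|\beta_{n-1}=^{*}g_{\beta_{n-1}}=^{*}g_{\beta_n}|\beta_{n-1}$ by the induction hypothesis and (c). For the second parts, $E_n\subset G$ and we must see that
$$G\setminus E_n\subset (P\cap D_{\beta_n})\cup\bigcup_{m<n}(G\cap D_{\beta_m})$$
is finite. The set $P\cap D_{\beta_n}$ is finite by part 1. For $m<n$ we have $g_{\beta_m}=^{*}g_{\beta_n}|\beta_m$, so all but finitely many $k\in D_{\beta_m}$ satisfy $k\in D_{\beta_n}$ and $g_{\beta_n}(k)<\beta_m\le\beta_{n-1}$, hence $k\notin G$. So each $G\cap D_{\beta_m}$ is finite. This proves (2).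

**Limit step, part 4.** *Purpose: read off (b) and (c).* Let $\alpha<\beta$ and choose $n$ with $\alpha<\beta_n$. By (2) and (c), $g_\beta|\alpha=(g_\beta|\beta_n)|\alpha=^{*}g_{\beta_n}|\alpha=^{*}g_\alpha$, which is (c). Also by (2), $g_\beta^{-1}(\alpha)$ differs by a finite set from $g_{\beta_n}^{-1}(\alpha)$, which is infinite. This is (b). $\square$

The sets $A_\alpha=g_{\alpha+1}^{-1}(\alpha)$ form an almost disjoint family: for $\alpha<\gamma$, by (c), $A_\alpha$ differs by a finite set from $g_{\gamma+1}^{-1}(\alpha)$, which is disjoint from $A_\gamma$. So we have again an almost disjoint family, but now one whose countable pieces come with compatible trimmings.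

## 4. The space $\ell_\infty^c(\omega_1)$ inside $\ell_\infty/c_0$

Fix a sequence as in Lemma 5. Write $e_\alpha=1_{\{\alpha\}}\in\ell_\infty^c(\omega_1)$. A countable subset of $\omega_1$ is bounded, so each $v\in\ell_\infty^c(\omega_1)$ has $\operatorname{supp}v\subset\beta$ for some $\beta<\omega_1$. For such $\beta$ define $v^\beta\in\ell_\infty$ by
$$v^\beta(n)=v(g_\beta(n))\ \text{ if }n\in D_\beta,\qquad v^\beta(n)=0\ \text{ otherwise.}$$

**Lemma 6.** $\Phi(v)=q(v^\beta)$ does not depend on the choice of $\beta$. The map $\Phi:\ell_\infty^c(\omega_1)\to\ell_\infty/c_0$ is a linear isometric embedding. In particular $\Phi(e_\alpha)\ne0$ for all $\alpha<\omega_1$.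

*Proof.* **Independence of $\beta$.** Let $\operatorname{supp}v\subset\beta<\gamma<\omega_1$. By (c), the set of first coordinates of $g_\beta\,\triangle\,(g_\gamma|\beta)$ is finite. Let $n$ lie outside it. If $n\in D_\beta$, then $n\in D_\gamma$ and $g_\gamma(n)=g_\beta(n)$, so $v^\gamma(n)=v^\beta(n)$. If $n\notin D_\beta$, then either $n\notin D_\gamma$ or $g_\gamma(n)\ge\beta$. In both cases $v^\gamma(n)=0=v^\beta(n)$, because $v$ vanishes off $\beta$. Hence $v^\beta-v^\gamma\in c_0$.

**Linearity.** Given $v,w$ and scalars $s,t$, take one $\beta$ containing both supports. Then $(sv+tw)^\beta=sv^\beta+tw^\beta$.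

**Isometry.** By (1), $\|\Phi(v)\|=\limsup_n|v^\beta(n)|\le\|v\|_\infty$. By (b), for each $\alpha<\beta$ the value $v(\alpha)$ is taken by $v^\beta$ infinitely often, so $\limsup_n|v^\beta(n)|\ge\sup_{\alpha<\beta}|v(\alpha)|=\|v\|_\infty$. $\square$

For $K=[0,\omega_1]$ we are done: $Tf=\Phi(v_f)$ is bounded, $T(1_{\{\alpha+1\}})=\Phi(e_\alpha)\ne0$ for all $\alpha<\omega_1$, and Lemmas 2 and 1 apply as before. For a general $K$ we must find isolated points $x_\alpha$ and a point $p$ such that $f(x_\alpha)-f(p)$ has countable support for every $f\in C(K)$. An arbitrary choice of isolated points is not good enough: if $K$ is the disjoint union of two copies of $A(\omega_1)$ and all isolated points are used, then the indicator of one copy differs from its value at any given $p$ at uncountably many $x_\alpha$.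

## 5. Isolating a condensation point, and the proof of Theorem 4

*Proof of Theorem 4.* **Step 1 (uncountably many isolated points).** *Purpose: find $\omega_1$ many isolated points of $K$.* A nonempty open set $V\subset K$ has a relatively isolated point, which is isolated in $K$ because $V$ is open. So the set $I$ of isolated points of $K$ is dense. As $K$ is nonseparable, $I$ is uncountable. Fix $D\subset I$ with $|D|=\omega_1$.

**Step 2 (localization).** *Purpose: shrink $D$ so that it condenses at a single point $p$.* Let
$$F=\{y\in K:\text{every neighborhood of }y\text{ contains uncountably many points of }D\}.$$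
$F$ is closed: if an open set contains only countably many points of $D$, none of its points belongs to $F$. $F$ is nonempty: otherwise, by compactness, $K$ would be covered by finitely many open sets each containing only countably many points of $D$, and $D$ would be countable. As $K$ is scattered, $F$ has a relatively isolated point $p$. So there is an open $W\ni p$ with $W\cap F=\{p\}$, and by regularity an open $U\ni p$ with $\overline U\subset W$. Thus
$$\overline U\cap F=\{p\}.$$
Since $p\in F$, the set $D\cap U$ is uncountable. Enumerate it injectively as $\{x_\alpha:\alpha<\omega_1\}$. Note that $x_\alpha\ne p$: the neighborhood $\{x_\alpha\}$ of $x_\alpha$ contains only one point of $D$, so $x_\alpha\notin F$.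

**Step 3 (countable support).** *Purpose: show that if $f\in C(K)$ and $f(p)=0$, then $\{\alpha:f(x_\alpha)\ne0\}$ is countable.* Let $\varepsilon>0$. The set $H=\{y\in\overline U:|f(y)|\ge\varepsilon\}$ is compact. It is disjoint from $F$, because $\overline U\cap F=\{p\}$ and $f(p)=0$. So each point of $H$ has an open neighborhood containing only countably many points of $D$, and finitely many of these cover $H$. Hence $H\cap D$ is countable. Since all $x_\alpha$ lie in $U$, the set $\{\alpha:|f(x_\alpha)|\ge\varepsilon\}$ is countable. Take $\varepsilon=1/k$, $k=1,2,\dots$, and the union over $k$.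

**Step 4 (the operator).** *Purpose: define $T:C(K)\to\ell_\infty/c_0$ that kills none of the $1_{\{x_\alpha\}}$.* For $f\in C(K)$ let
$$v_f=(f(x_\alpha)-f(p))_{\alpha<\omega_1}.$$
By Step 3 applied to $f-f(p)\mathbf 1$, $v_f\in\ell_\infty^c(\omega_1)$. Define
$$Tf=f(p)\,q(\mathbf 1)+\Phi(v_f). \tag{5}$$
$T$ is linear, and $\|Tf\|\le|f(p)|+\|v_f\|_\infty\le3\|f\|$. (The summand $f(p)q(\mathbf 1)$ lifts, so it is irrelevant here; it will make $T$ multiplicative in Section 6.) Since $x_\alpha$ is isolated, $1_{\{x_\alpha\}}$ is continuous. It vanishes at $p$, and its $v_f$ is $e_\alpha$, so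
$$T(1_{\{x_\alpha\}})=\Phi(e_\alpha)\ne0\quad\text{for every }\alpha<\omega_1. \tag{6}$$

**Step 5 (no lifting).** *Purpose: conclude.* The functions $f_\alpha=1_{\{x_\alpha\}}$ have disjoint supports and norm $1$, so they satisfy the hypothesis of Lemma 2. If $T$ lifted, then $T(1_{\{x_\alpha\}})=0$ for all but countably many $\alpha$, against (6). So $T$ does not lift, and by Lemma 1 the twisted sum $0\to c_0\to Z_T\to C(K)\to0$ is nontrivial. $\blacksquare$

## 6. The middle space as $C(L)$ with $L\setminus K$ countable and discrete

If $K$ is a closed subspace of a compact space $L$, an *extension operator* $C(K)\to C(L)$ is a linear map $\mathcal E$ with $(\mathcal Ef)|_K=f$ for all $f$. For a one-point set $K=\{p\}$, the map $f\mapsto f(p)\mathbf 1$ is a bounded extension operator.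

**Proposition 7.** For $K$ as in Theorem 4 there is a compact $L\supset K$ such that $L\setminus K$ is countable and discrete, and there is no bounded linear extension operator $C(K)\to C(L)$.

*Proof.* Let $T$ be as in (5) and $Z=Z_T$.

**Step 1 ($T$ is a unital algebra homomorphism).** *Purpose: make $Z$ an algebra.* If $\operatorname{supp}v_f\subset\beta$, then $Tf=q(f(p)\mathbf 1+v_f^\beta)=q(u_f)$, where
$$u_f(n)=f(x_{g_\beta(n)})\ \ (n\in D_\beta),\qquad u_f(n)=f(p)\ \ (n\notin D_\beta).$$
Given $f,f'\in C(K)$, use one $\beta$ that works for $f$, $f'$ and $ff'$. Then $u_{ff'}=u_fu_{f'}$, so $T(ff')=Tf\cdot Tf'$, where $\ell_\infty/c_0$ is an algebra because $c_0$ is an ideal. Also $u_{\mathbf 1}=\mathbf 1$, so $T\mathbf 1=q(\mathbf 1)$. If $(f,u),(f',u')\in Z$, then $T(ff')=q(u)q(u')=q(uu')$. Hence $Z$ is a closed unital subalgebra of $C(K)\oplus_\infty\ell_\infty$.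

**Step 2 (from $Z$ to $C(L)$).** *Purpose: represent $Z$.* Let $\beta\omega$ be the Čech–Stone compactification of the discrete space $\omega$, and let $\widehat u\in C(\beta\omega)$ be the continuous extension of $u\in\ell_\infty$. So $C(K)\oplus_\infty\ell_\infty=C(M)$ with $M=K\sqcup\beta\omega$. Identify two points of $M$ if all elements of $Z$ agree at them, and let $\pi:M\to L$ be the quotient map. $L$ is compact, the elements of $Z$ induce continuous functions on $L$ that separate its points, so $L$ is Hausdorff. These functions form a unital subalgebra of $C(L)$ which is closed, since the identification is isometric. By Stone–Weierstrass it is all of $C(L)$. So $Z\cong C(L)$, where $(f,u)$ corresponds to the function $w$ with $w(\pi(y))=f(y)$ for $y\in K$ and $w(\pi(t))=\widehat u(t)$ for $t\in\beta\omega$.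

**Step 3 (the points of $L$).** *Purpose: show that $L$ consists of a copy of $K$ and countably many isolated points.* For $n\in\omega$ let $\delta_n=1_{\{n\}}\in c_0$. Then $(0,\delta_n)\in Z$. Its function on $M$ is the indicator of $\{n\}$, as $n$ is isolated in $\beta\omega$. So $\pi(n)$ differs from $\pi(s)$ for all $s\ne n$ in $M$, and $\{\pi(n)\}$ is open in $L$. Since $S$ is onto, the first coordinates of elements of $Z$ form all of $C(K)$ and separate the points of $K$. So $\pi$ is injective on $K\sqcup\omega$. In particular $\pi|_K$ is a homeomorphism onto $\pi(K)$, being a continuous injection of a compact space into a Hausdorff space.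

Now let $t\in\beta\omega\setminus\omega$. If $(f,u),(f,u')\in Z$, then $u-u'\in c_0$, so $\widehat u(t)=\widehat{u'}(t)$. Hence $f\mapsto\widehat u(t)$ for $(f,u)\in Z$ is well defined on $C(K)$. It is linear, multiplicative and unital because $Z$ is a unital algebra. Unital multiplicative functionals on $C(K)$ are evaluations, so there is $y\in K$ with $\widehat u(t)=f(y)$ for all $(f,u)\in Z$, that is, $\pi(t)=\pi(y)$.

Therefore $L=\pi(K)\cup\pi(\omega)$, a disjoint union. Identify $K$ with $\pi(K)$. Then $L\setminus K=\pi(\omega)$ is countable and all its points are isolated.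

**Step 4 (no extension operator).** *Purpose: translate Theorem 4.* Under $Z\cong C(L)$ the map $S$ becomes the restriction $w\mapsto w|_K$. A bounded linear extension operator would be a bounded right inverse of $S$, of the form $f\mapsto(f,Rf)$ with $R:C(K)\to\ell_\infty$ bounded linear and $qR=T$. But $T$ does not lift. $\square$

## 7. A condensation set with an extension operator

In the proof of Theorem 4 the point $p$ enters through the number $f(p)$, which we subtracted from $f(x_\alpha)$. If $D$ condenses at a larger set $F$, we may subtract instead an extension of $f|_F$, provided the extension is linear and bounded. The points $x_\alpha$ also need not be isolated; disjoint neighborhoods are enough.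

**Definition.** Two twisted sums of $c_0$ and $C(K)$ are *equivalent* if there is an isomorphism of the middle spaces inducing the identity on $c_0$ and on $C(K)$. Let $\operatorname{Ext}$ be the vector space of bounded operators $C(K)\to\ell_\infty/c_0$ modulo those of the form $qL$ with $L:C(K)\to\ell_\infty$ bounded.

For example, if $T'=T+qL$, then $(f,u)\mapsto(f,u+Lf)$ is an equivalence from $Z_T$ to $Z_{T'}$, with inverse $(f,u)\mapsto(f,u-Lf)$.

We also recall the Fichtenholz–Kantorovich–Hausdorff theorem. A family of subsets of a set is *independent* if $A_1\cap\dots\cap A_r\setminus(B_1\cup\dots\cup B_s)\ne\emptyset$ for all distinct members $A_1,\dots,A_r,B_1,\dots,B_s$; for instance $\{x:x_1=1\}$ and $\{x:x_2=1\}$ in $\{0,1\}^2$. The theorem says that every infinite set of cardinality $\kappa$ carries an independent family of $2^\kappa$ subsets. The proof is short. Use as underlying set the $\kappa$ many pairs $(s,\mathcal S)$ with $s\subset\kappa$ finite and $\mathcal S$ a set of subsets of $s$. For $X\subset\kappa$ let $A_X=\{(s,\mathcal S):X\cap s\in\mathcal S\}$. Given distinct $X_1,\dots,X_r,Y_1,\dots,Y_t$, choose a finite $s$ on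 which their traces are distinct, and let $\mathcal S=\{X_1\cap s,\dots,X_r\cap s\}$. Then $(s,\mathcal S)$ lies in all $A_{X_i}$ and in no $A_{Y_j}$.

**Theorem 8 (ZFC).** Let $K$ be compact Hausdorff, and let $(x_\alpha)_{\alpha<\omega_1}$ be points of $K$ having pairwise disjoint open neighborhoods $U_\alpha$. Put $D=\{x_\alpha:\alpha<\omega_1\}$, and let $F$ be the (closed, nonempty) set of points all of whose neighborhoods contain uncountably many points of $D$. Suppose there is a bounded linear extension operator $E:C(F)\to C(\overline D)$. Then there are operators $T_h:C(K)\to\ell_\infty/c_0$, depending linearly on $h\in\ell_\infty(\omega_1)$, such that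
$$T_h\text{ lifts to a bounded operator into }\ell_\infty\iff h\in\ell_\infty^c(\omega_1). \tag{7}$$
Hence $\ell_\infty(\omega_1)/\ell_\infty^c(\omega_1)$ embeds linearly into $\operatorname{Ext}$, $\dim\operatorname{Ext}\ge2^{\omega_1}$, and there are at least $2^{\omega_1}$ pairwise inequivalent twisted sums of $c_0$ and $C(K)$.

Here $F$ is closed and nonempty for the same reasons as in Step 2 of Section 5, since the $x_\alpha$ are distinct, and $F\subset\overline D$.

*Proof.* **Step 1 (the operators).** *Purpose: define $T_h$.* Let $g\in C(\overline D)$ with $g|_F=0$. Each set $\{y\in\overline D:|g(y)|\ge1/k\}$ is compact and disjoint from $F$, so it is covered by finitely many open sets each containing only countably many points of $D$. Taking the union over $k$, we see that $\{\alpha:g(x_\alpha)\ne0\}$ is countable. Apply this, for $f\in C(K)$, to $g=f|_{\overline D}-E(f|_F)$, which vanishes on $F$. So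
$$v_f(\alpha)=f(x_\alpha)-E(f|_F)(x_\alpha)$$
defines $v_f\in\ell_\infty^c(\omega_1)$, linear in $f$, with $\|v_f\|_\infty\le(1+\|E\|)\|f\|$. For $h\in\ell_\infty(\omega_1)$ put $T_hf=\Phi(h\,v_f)$. This is linear in $f$ and in $h$, and $\|T_h\|\le\|h\|_\infty(1+\|E\|)$.

**Step 2 (countably supported $h$ give liftings).** *Purpose: "$\Leftarrow$" in (7).* If $\operatorname{supp}h\subset\beta<\omega_1$, then $\operatorname{supp}(h\,v_f)\subset\beta$ for every $f$, with the same $\beta$. So $f\mapsto(h\,v_f)^\beta$ is a bounded linear lifting of $T_h$.

**Step 3 (only these do).** *Purpose: "$\Rightarrow$" in (7).* By Urysohn's lemma pick $f_\alpha\in C(K)$ with $0\le f_\alpha\le1$, $f_\alpha(x_\alpha)=1$ and $f_\alpha=0$ off $U_\alpha$. The open set $U_\alpha$ contains only one point of $D$, so $U_\alpha\cap F=\emptyset$ and $f_\alpha|_F=0$. Hence $E(f_\alpha|_F)=0$. As $f_\alpha(x_\gamma)=0$ for $\gamma\ne\alpha$, we get $v_{f_\alpha}=e_\alpha$ and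
$$T_hf_\alpha=\Phi(h(\alpha)e_\alpha)=h(\alpha)\Phi(e_\alpha).$$
The $f_\alpha$ vanish off disjoint sets and are bounded by $1$, so Lemma 2 applies. If $T_h$ lifts, then $h(\alpha)\Phi(e_\alpha)=0$ for all but countably many $\alpha$, and since $\Phi(e_\alpha)\ne0$, $h(\alpha)=0$ for these $\alpha$.

This proves (7). By (7) the linear map $h\mapsto[T_h]\in\operatorname{Ext}$ has kernel $\ell_\infty^c(\omega_1)$, which gives the embedding of $\ell_\infty(\omega_1)/\ell_\infty^c(\omega_1)$.

**Step 4 (dimension).** *Purpose: find $2^{\omega_1}$ functions linearly independent modulo $\ell_\infty^c(\omega_1)$.* Take an independent family of $2^{\omega_1}$ subsets of $\omega_1$. Replace each member $A$ by $A\times\omega_1\subset\omega_1\times\omega_1$, its preimage under the first projection, and transfer to $\omega_1$ by a bijection. The new family has the same size, and all its finite Boolean combinations $A_1\cap\dots\cap A_r\setminus(B_1\cup\dots\cup B_s)$ with distinct members are uncountable. If $\sum_{i\le m}c_i1_{A_i}$ has countable support, where the $A_i$ are distinct members, then for each $j$ this sum equals $c_j$ on the uncountable set $A_j\setminus\bigcup_{i\ne j}A_i$,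 so $c_j=0$. Hence $\dim\operatorname{Ext}\ge2^{\omega_1}$.

**Step 5 (inequivalence).** *Purpose: show that equivalent pullbacks force $h-h'$ to have countable support.* Write $Z_h$ for the twisted sum of Lemma 1 formed with $T_h$. Let $\theta:Z_h\to Z_{h'}$ be an equivalence. It induces the identity on $C(K)$, so $\theta(f,u)=(f,\theta_2(f,u))$, and the identity on $c_0$, so $\theta_2(0,a)=a$ for $a\in c_0$. The map $(f,u)\mapsto u-\theta_2(f,u)$ from $Z_h$ to $\ell_\infty$ is bounded and linear and vanishes on $\{0\}\times c_0=\ker S$. As $S$ is an open surjection, it induces a bounded linear $L:C(K)\to\ell_\infty$ with $L f=u-\theta_2(f,u)$ for $(f,u)\in Z_h$. Then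
$$qLf=q(u)-q(\theta_2(f,u))=T_hf-T_{h'}f=T_{h-h'}f .$$
By (7), $h-h'\in\ell_\infty^c(\omega_1)$. Two distinct functions $1_A,1_{A'}$ from Step 4 are linearly independent modulo $\ell_\infty^c(\omega_1)$, so their difference is not in it. The $2^{\omega_1}$ functions of Step 4 therefore give $2^{\omega_1}$ pairwise inequivalent twisted sums. $\blacksquare$

A non-scattered example in which $E$ is visible: let $K=[0,1]\times A(\omega_1)$ and $x_\alpha=(t_\alpha,\alpha)$, where $(t_\alpha)_{\alpha<\omega_1}$ runs through the rationals of $[0,1]$, each occurring $\omega_1$ times. The sets $[0,1]\times\{\alpha\}$ are disjoint open neighborhoods. A point $(s,\alpha)$ with $\alpha<\omega_1$ has a neighborhood containing one point of $D$, while a neighborhood of $(s,\infty)$ contains $V\times(A(\omega_1)\setminus\text{finite set})$ with $V$ open in $[0,1]$ and $s\in V$, hence uncountably many points of $D$. So $F=[0,1]\times\{\infty\}$, and $E(f)(t,\xi)=f(t,\infty)$ is an extension operator of norm $1$.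

## 8. Metrizable pieces of the condensation set

The extension operator comes for free when $F$ is metrizable. We use Dugundji's extension theorem (J. Dugundji, *Pacific J. Math.* 1 (1951)) in this form: for a nonempty closed $A\subset[0,1]^\omega$ there is a bounded linear extension operator $C(A)\to C([0,1]^\omega)$. Recall that $K$ satisfies the *ccc* if every family of pairwise disjoint nonempty open subsets is countable.

**Corollary 9 (ZFC).** Let $K$ be compact Hausdorff and let $D=\{x_\alpha:\alpha<\omega_1\}$ and $F$ be as in Theorem 8, without assuming that $E$ exists. If $F$ has a nonempty relatively open metrizable subset, then the conclusion of Theorem 8 holds for $K$. In particular it holds: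

1. for every nonseparable scattered compact $K$;
2. for every compact $K$ failing ccc in which each nonempty closed subset contains a nonempty relatively open metrizable subset.

*Proof.* **Step 1 (localization).** *Purpose: pass to a part of $D$ whose condensation set is metrizable.* Let $W'$ be open in $K$ with $F\cap W'$ nonempty and metrizable. Take $p\in F\cap W'$ and an open $W\ni p$ with $\overline W\subset W'$. Since $p\in F$, $D_0=D\cap W$ is uncountable and can be re-enumerated in type $\omega_1$; its points keep their disjoint neighborhoods. Let $F_0$ be the set of points all of whose neighborhoods contain uncountably many points of $D_0$. It is closed and nonempty as before. Clearly $F_0\subset F$ and $F_0\subset\overline{D_0}\subset\overline W$, so $F_0\subset F\cap W'$. Hence $F_0$ is compact and metrizable.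

**Step 2 (the extension operator).** *Purpose: find a bounded linear extension operator $E:C(F_0)\to C(\overline{D_0})$.* Embed $F_0$ in $[0,1]^\omega$. By Tietze's theorem, applied in each coordinate on the compact space $\overline{D_0}$ and its closed subset $F_0$, the embedding extends to a continuous $\varphi:\overline{D_0}\to[0,1]^\omega$. Let $\Delta:C(\varphi[F_0])\to C([0,1]^\omega)$ be Dugundji's operator, and for $f\in C(F_0)$ put
$$E(f)=\Delta\big(f\circ(\varphi|_{F_0})^{-1}\big)\circ\varphi .$$
$E$ is bounded and linear, and for $y\in F_0$ we have $E(f)(y)=f\big((\varphi|_{F_0})^{-1}(\varphi(y))\big)=f(y)$. Now apply Theorem 8 to $D_0$ and $F_0$.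

**Step 3 (the two cases).** *Purpose: check the hypothesis on $F$.* For (1), let $D$ consist of any $\omega_1$ isolated points, which exist by Step 1 of Section 5, with $U_\alpha=\{x_\alpha\}$. The nonempty set $F$ has a relatively isolated point, and this one-point set is relatively open and metrizable. For (2), choose $\omega_1$ pairwise disjoint nonempty open sets $U_\alpha$ and $x_\alpha\in U_\alpha$. The corresponding $F$ is closed and nonempty, so the hypothesis on $K$ applies to it. $\square$

The space $[0,1]\times A(\omega_1)$ is an instance of (2). It fails ccc. A nonempty closed subset that meets some clopen set $[0,1]\times\{\alpha\}$, $\alpha<\omega_1$, has there a relatively open metrizable piece; otherwise it lies in the metrizable set $[0,1]\times\{\infty\}$.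

## 9. Separable scattered spaces of height $3$ under MA $+\neg$CH

In Theorem 4 the word "nonseparable" cannot be weakened to "nonmetrizable" in ZFC. Marciszewski and Plebanek (*Extension operators and twisted sums of $c_0$ and $C(K)$ spaces*, 2018) show that under MA $+\neg$CH every twisted sum of $c_0$ and $C(K)$ is trivial when $K$ is separable scattered of height $3$ and weight $\omega_1$.

Such $K$ exist. Let $\mathcal A$ be an almost disjoint family of $\omega_1$ subsets of $\omega$. The $\Psi$-space of $\mathcal A$ is $\omega\cup\mathcal A$, where the points of $\omega$ are isolated and the basic neighborhoods of $A\in\mathcal A$ are the sets $\{A\}\cup(A\setminus G)$ with $G$ finite. Almost disjointness makes it Hausdorff, and each $\{A\}\cup A$ is compact and open, so the space is locally compact. Let $K$ be its one-point compactification, with added point $\infty$. Then $\omega$ is dense, so $K$ is separable. The derivatives are $K^{(1)}=\mathcal A\cup\{\infty\}$, $K^{(2)}=\{\infty\}$ and $K^{(3)}=\emptyset$, so the height is $3$. A base of size $\omega_1$ is given by the points of $\omega$, the basic neighborhoods of the $A\in\mathcal A$,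 and the complements of finite unions of sets $\{A\}\cup A$ and points of $\omega$. The weight is not smaller, because $\mathcal A$ is an uncountable discrete subspace, and for the same reason $K$ is not metrizable.

In this space there are only countably many isolated points, so Step 1 of Section 5, which needs $\omega_1$ of them, is not available.
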